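# Semi-unification over Abelian groups with several inequations

A dimension-polymorphic type such as $\text{real }d\to\text{real }d^2$ stands for all types obtained by replacing the dimension variable $d$ by a dimension. Type inference for ML with dimension-polymorphic recursion and integral exponents reduces to the following question: given finitely many requirements of the form "this type is at least as general as that one", can the variables be specialized so that all requirements hold? We ask whether an algorithm can decide this. The problem comes from the report "Programming languages and dimensions". We begin with a family of instances where elementary linear algebra suffices.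

## 1. Inequations without denominators

### 1.1 Dimensions, types, semi-unifiers

**Definition (dimensions and types).** Dimension expressions are built from dimension variables $d,d_1,d_2,\dots$, base dimensions (constants such as $M,L,T$), the unit dimension $1$, products and inverses. Write $=_D$ for equality modulo the axioms of Abelian groups. So dimensions modulo $=_D$ form the free Abelian group on variables and base dimensions. Types are built from base types such as $\text{bool}$, types $\text{real }\delta$ with $\delta$ a dimension, and function types $\tau\to\tau'$. There are no type variables, and $=_D$ extends congruently to types.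

**Definition (substitution).** A substitution maps dimension variables to dimension expressions and fixes every base dimension. It is extended homomorphically to dimensions and types.

**Definition (semi-unifier).** We write $\tau\le_D\tau'$ if $R(\tau)=_D\tau'$ for some substitution $R$. A semi-unifier of $\mathcal I=\{(\tau_1,\tau_1'),\dots,(\tau_n,\tau_n')\}$ is a substitution $S$ for which there are substitutions $R_1,\dots,R_n$ with $R_i(S(\tau_i))=_DS(\tau_i')$ for all $i$.

There is one $S$ for all inequations, but each inequation has its own $R_i$. For example, $\{\text{real }d\le_D\text{real }M,\ \text{real }d\le_D\text{real }L\}$ has the semi-unifier $S=\mathrm{id}$, with $R_1(d)=M$ and $R_2(d)=L$. The tupled inequation $\text{real }d\to\text{real }d\le_D\text{real }M\to\text{real }L$ has none, since $R(S(d))$ would be both $M$ and $L$. So the trick that reduces several equations to one in unification is not available here. Rittri has shown that a single inequation is decidable, and that with rational exponents any finite number of inequations is decidable.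

If all shapes match and no base dimension occurs in $\mathcal I$, then $S(d)=1$ for all $d$ is a semi-unifier. The base dimensions are what can make the answer "no".

### 1.2 From types to linear relations

Substitutions do not change the shape of a type. If some $\tau_i,\tau'_i$ have different shapes (including the names of base types), there is no semi-unifier. Otherwise we read off the corresponding $\text{real}$-leaves: inequation $i$ becomes finitely many pairs $(a_{ij},b_{ij})$ of dimensions, and the requirement is $R_iS(a_{ij})=_DS(b_{ij})$ for all $j$.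

From now on we write groups additively, so $d_1d_2^{-2}$ becomes $d_1-2d_2$. We also abbreviate $\text{real }\delta$ by $\delta$ in examples. Let $V$ and $B$ be the finite sets of variables and base dimensions occurring in $\mathcal I$, and put
$$F=\mathbb Z^{V\cup B},\qquad P=\mathbb Z^{B}\subseteq F,\qquad E=\mathbb Q^{V\cup B},\qquad P_{\mathbb Q}=\mathbb Q^{B}\subseteq E .$$
Let $\Gamma_i\subseteq E\times E$ be the $\mathbb Q$-span of all $(a_{ij},b_{ij})$ and all $(b,b)$ with $b\in B$. It records what $R_i$ is forced to do: if $S$ is extended $\mathbb Q$-linearly, then $(x,y)\in\Gamma_i$ forces $R_iS(x)=S(y)$.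

**Definition (closed).** A subset $C\subseteq E$ is closed if for all $i$ and all $(x,y)\in\Gamma_i$: $x\in C$ implies $y\in C$.

If $X$ is a closed *subspace*, then $\Gamma_i$ induces a linear map
$$\rho_i:A_i\to E/X,\qquad \bar x\mapsto\bar y\ \text{ for }(x,y)\in\Gamma_i ,$$
where $A_i$ is the image of $\mathrm{pr}_1\Gamma_i$ in $E/X$. It is well defined: if $(x,y),(x',y')\in\Gamma_i$ and $x-x'\in X$, then $(x-x',y-y')\in\Gamma_i$, so $y-y'\in X$. The map $\rho_i$ is partial: its domain $A_i$ may be smaller than $E/X$.

**Example 1.1.** For $d_1\to d_1\le_D d_2\to d_3$ we have $\Gamma=\langle(d_1,d_2),(d_1,d_3)\rangle$, which contains $(0,d_2-d_3)$. So every closed subspace contains $d_2-d_3$. The line $X=\mathbb Q(d_2-d_3)$ is closed: if $(x,y)\in\Gamma$ with $x\in X$, then $x\in\mathbb Qd_1\cap X=0$, so $y\in\mathbb Q(d_2-d_3)$. Here $A=\mathbb Q\bar d_1$ and $\rho(\bar d_1)=\bar d_2=\bar d_3$.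

Intersections of closed subspaces are closed, so there is a least closed subspace $X_0$, and more generally a least closed subspace containing a given subspace $K$. It is computed by repeating
$$K:=K+\sum_i\{y:\exists x\in K,\ (x,y)\in\Gamma_i\}\tag{1}$$
until nothing changes. This stops because dimensions are bounded. The result is closed, and by induction every stage lies in every closed subspace containing the initial $K$.

Rational subspaces are given by bases, and f.g. subgroups of $\mathbb Q^m$ by $\mathbb Z$-bases. Sums, images under rational linear maps, inclusion and equality tests, and intersections of a f.g. group with a subspace (the kernel of an integer matrix, in coordinates) are computed by Gaussian elimination and Hermite or Smith normal forms.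

### 1.3 Two lemmas that translate back and forth

We shall often split off the part of a lattice lying in a subspace.

**Fact 1.2.** Let $\mathcal O$ be a principal ideal domain with fraction field $k$, let $\Lambda$ be a f.g. $\mathcal O$-submodule of a finite-dimensional $k$-space $U$, and let $A\subseteq U$ be a $k$-subspace. Then $\Lambda$ is free, and $\Lambda=(\Lambda\cap A)\oplus C$ with $\Lambda\cap A$ and $C$ free. In particular every $\mathcal O$-linear map $\Lambda\cap A\to\Lambda$ extends to an endomorphism of $\Lambda$.

*Proof.* F.g. torsion-free modules over $\mathcal O$ are free, and submodules of f.g. modules are f.g. The quotient $\Lambda/(\Lambda\cap A)$ embeds in $U/A$. So it is f.g. and torsion-free, hence free, and $\Lambda\to\Lambda/(\Lambda\cap A)$ splits. Extend a map by $0$ on $C$. $\square$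

**Lemma 1.3 (from substitutions to a module).** Let $S$ be a semi-unifier of $\mathcal I$. There are a f.g. free group $G$ of dimensions with $S(F)\subseteq G$ and a $\mathbb Q$-linear map $S_{\mathbb Q}:E\to G_{\mathbb Q}=G\otimes\mathbb Q$ extending $S|_F$ such that $M=S_{\mathbb Q}^{-1}(G)$ has these properties: $F\subseteq M$; both $M$ and $\ker S_{\mathbb Q}$ are closed; $M\cap P_{\mathbb Q}=P$; and $M/\ker S_{\mathbb Q}$ is f.g.

*Proof.* Let $W$ be the set of variables occurring in the $S(v)$, $v\in V$, and $B'$ the set of base dimensions occurring in them or in $B$. Put $G=\mathbb Z^{W\cup B'}$, so $S(F)\subseteq G$. Let $R_i$ be matching substitutions. Replace $R_i$ by its restriction to $G$ followed by the projection to $G$ that kills all other generators. Since $S(b_{ij})\in G$, the projection does not change it, so still $R_iS(a_{ij})=S(b_{ij})$. The new $R_i\in\operatorname{End}(G)$ fixes $B'$. Let $S_{\mathbb Q}$ be the linear extension of $S|_F$; it is the identity on $P_{\mathbb Q}$. Clearly $F\subseteq M$.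

The equation $R_iS_{\mathbb Q}x=S_{\mathbb Q}y$ holds for the generators $(a_{ij},b_{ij})$ and $(b,b)$ of $\Gamma_i$, hence for all $(x,y)\in\Gamma_i$ by linearity. If $x\in M$, then $S_{\mathbb Q}y\in R_i(G)\subseteq G$, so $y\in M$. If $S_{\mathbb Q}x=0$, then $S_{\mathbb Q}y=0$. So $M$ and $\ker S_{\mathbb Q}$ are closed. For $x\in P_{\mathbb Q}$ we have $S_{\mathbb Q}x=x$, and $G\cap P_{\mathbb Q}=P$, so $M\cap P_{\mathbb Q}=P$. Finally $M/\ker S_{\mathbb Q}\cong G\cap S_{\mathbb Q}(E)$ is a subgroup of a f.g. Abelian group. $\square$

**Lemma 1.4 (from a module to substitutions).** Let $X\subseteq E$ be a closed subspace, and let $G\subseteq E/X$ be a f.g. subgroup that contains the image $\bar F$ of $F$ and satisfies $\rho_i(G\cap A_i)\subseteq G$ for all $i$. Suppose that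
$$x\in P_{\mathbb Q},\ \bar x\in G\ \Longrightarrow\ x\in P.\tag{2}$$
Then $\mathcal I$ has a semi-unifier. Namely, the natural map $S:F\to G$, $x\mapsto\bar x$, becomes one after identifying $G$ with a group $\mathbb Z^{W'}\oplus P$ of dimensions, where $W'$ is a set of fresh variables and $\bar b$ is identified with $b$ for $b\in B$.

*Proof.* By Fact 1.2, $\rho_i|_{G\cap A_i}$ extends to some $R_i\in\operatorname{End}(G)$. Since $\bar a_{ij}\in G\cap A_i$, we get $R_iS(a_{ij})=\rho_i(\bar a_{ij})=S(b_{ij})$. In the same way $R_iS(b)=S(b)$ for $b\in B$, because $(b,b)\in\Gamma_i$.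

It remains to make $S$ and the $R_i$ fix base dimensions. First, $S|_P$ is injective: if $c\in P$ and $\bar c=0$, then $c/m\in P_{\mathbb Q}$ has image $0\in G$ for every $m\ge1$. So by (2) all $c/m$ lie in $P$, and $c=0$. Second, (2) says $G\cap\overline{P_{\mathbb Q}}=S(P)$, where $\overline{P_{\mathbb Q}}$ is the image of $P_{\mathbb Q}$ in $E/X$. By Fact 1.2, $G=S(P)\oplus W$ with $W$ free. Identify $S(b)$ with $b$ and a basis of $W$ with fresh variables. Then $S$ and the $R_i$ are restrictions of substitutions fixing base dimensions; values on other variables are arbitrary. $\square$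

### 1.4 The easy case

**Proposition 1.5.** Let $X_0$ be the least closed subspace, and suppose that $\rho_i(\bar F\cap A_i)\subseteq\bar F$ in $E/X_0$ for all $i$. Then $\mathcal I$ has a semi-unifier iff $(F+X_0)\cap P_{\mathbb Q}=P$.

*Proof.* If $S$ is a semi-unifier, take $M$ from Lemma 1.3. The closed subspace $\ker S_{\mathbb Q}$ contains $X_0$, so $F+X_0\subseteq M$ and $P\subseteq(F+X_0)\cap P_{\mathbb Q}\subseteq M\cap P_{\mathbb Q}=P$. Conversely, apply Lemma 1.4 with $X=X_0$ and $G=\bar F$: condition (2) holds because $\bar x\in\bar F$ means $x\in F+X_0$. $\square$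

**Example 1.6.** For $d\to d\le_D M\to L$ we have $M-L\in X_0\cap P_{\mathbb Q}$. Since $X_0\cap P_{\mathbb Q}$ is then a nonzero $\mathbb Q$-space, $(F+X_0)\cap P_{\mathbb Q}\ne P$. The "only if" direction of the proof does not use the hypothesis on denominators, so there is no semi-unifier.

For $d_1\to d_1\le_D d^2\to M$ we have $2d-M\in X_0$, so $M/2=d-\tfrac12(2d-M)$ lies in $F+X_0$ but not in $P$. Again the answer is no; directly, $2S(d)=M$ is impossible.

The hypothesis of Proposition 1.5 says that the $\rho_i$, written in a basis of $\bar F$, produce no denominators. What changes when they do?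

## 2. How denominators enter

**Example 2.1 (a larger lattice helps).** Take $d_1^2\to d_2\le_D d_2\to d_1^2$. Here $X_0=0$, $A=E$, $\rho(d_1)=\tfrac12d_2$ and $\rho(d_2)=2d_1$. So $\rho(F)\not\subseteq F$, and indeed $S=\mathrm{id}$ fails: $2R(d_1)=d_2$ is impossible. But $G=\mathbb Zd_1+\mathbb Z\tfrac{d_2}2$ is stable under $\rho$, and Lemma 1.4 applies with $P=0$. With $e_1=d_1$ and $e_2=d_2/2$ it gives $S(d_1)=e_1$, $S(d_2)=2e_2$, and $R$ exchanges $e_1$ and $e_2$.

**Example 2.2 (a larger lattice hits the constants).** Take $d^2\le_D M$. Then $X_0=0$, $\rho(d)=\tfrac12M$ and $\rho(M)=M$. The closed module $S_{\mathbb Q}^{-1}(G)$ of Lemma 1.3 would contain $F$, hence $\tfrac12M\notin P$. So there is no semi-unifier.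

These examples suggest a procedure: enlarge $\bar F$ until it is stable. In $E/X_0$ put
$$\Lambda_0=\bar F,\qquad \Lambda_{j+1}=\Lambda_j+\sum_i\rho_i(\Lambda_j\cap A_i).$$
The preimage of each $\Lambda_j$ lies in every module $M$ of Lemma 1.3, since $M\supseteq F+X_0$ is closed. If the chain stops at some $\Lambda$, then $\Lambda$ is f.g. and stable. In that case a semi-unifier exists iff (2) holds for $G=\Lambda$, by Lemmas 1.3 and 1.4. The trouble is that the chain need not stop.

**Example 2.3.** For $d^2\le_D d$ we have $X_0=0$, $\rho(d)=\tfrac12d$ and $\Lambda_j=2^{-j}\mathbb Zd$. A semi-unifier satisfies $S(d)=2R(S(d))=4R^2(S(d))=\cdots$, so $S(d)$ is divisible by every power of $2$ and $S(d)=0$. So integrality forces the whole line $\mathbb Qd$ into $\ker S_{\mathbb Q}$, although $X_0=0$. If we add the inequation $d\le_D M$, there is no semi-unifier, since $R_2(0)=0\ne M$. With rational exponents, $S=\mathrm{id}$, $R_1(d)=\tfrac12d$, $R_2(d)=M$ solves both.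

So an unknown kernel larger than $X_0$ may be forced. We would like to read it off from the infinite chain. The union in Example 2.3 is $\mathbb Z[\tfrac12]d$, which contains no nonzero $\mathbb Q$-subspace, but all its vectors are infinitely divisible by $2$ inside it. One might hope that the forced kernel consists of such vectors. The next example shows where this stops.

**Example 2.4.** Take $d_1\to d_2^2\le_D d_2\to d_1^{-1}d_2^{-1}$. Then $X_0=0$, $A=E=\mathbb Q^2$, $\rho(d_1)=d_2$ and $\rho(d_2)=-\tfrac12(d_1+d_2)$. So $2\rho^2+\rho+1=0$ and $\det\rho=\tfrac12$. The polynomial $f(t)=2t^2+t+1$ has discriminant $-7$, so it has no rational root and the only $\rho$-invariant rational subspaces are $0$ and $E$.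

No lattice of $E$ is stable, because $\rho$ would act on it by an integer matrix, with integral determinant. So the chain $\Lambda_j$ never stops. It also follows that $\ker S_{\mathbb Q}\neq0$ for every semi-unifier: otherwise $M$ would be a f.g. stable subgroup spanning $E$. Since $\ker S_{\mathbb Q}$ is invariant, $\ker S_{\mathbb Q}=E$ and $S(d_1)=S(d_2)=1$.

Yet in $C=\bigcup_j\Lambda_j$ no nonzero vector is infinitely divisible by $2$. Since $f(1)=4$ is even and $f'(1)=5$ is odd, Hensel's lemma gives a root $\lambda\in\mathbb Z_2$ with $v(\lambda)=0$. The other root is $\mu=1/(2\lambda)$, with $v(\mu)=-1$. Hence $E\otimes\mathbb Q_2=\ell_\lambda\oplus\ell_\mu$, a sum of eigenlines. Let $\pi$ be the projection to $\ell_\lambda$; it commutes with $\rho$. It is injective on $E$: a nonzero rational vector in $\ell_\mu$ would be an eigenvector of $\rho$ with rational eigenvalue. Since $C=\sum_j\rho^j(F)$, we get $\pi(C)\subseteq\sum_j\lambda^j\pi(F)\subseteq\mathbb Z_2\,\pi(F)$, a f.g. $\mathbb Z_2$-module. So if $2^{-j}x\in C$ for all $j$, then $\pi(x)=0$ and $x=0$.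

The unbounded direction is the line $\ell_\mu$, which is not rational. The kernel forced over $\mathbb Q$ is the smallest rational subspace whose extension contains it, here all of $E$.

**Example 2.5 (characteristic polynomials do not decide).** For one map defined on all of $E$ one could look at eigenvalues. With several maps this is not enough. Take
$$d_1\to d_2^2\le_D1\to d_1,\qquad d_1\to d_2\le_D d_2\to1 .$$
Here $X_0=0$; $\rho_1(d_1)=0$ and $\rho_1(d_2)=\tfrac12d_1$; $\rho_2(d_1)=d_2$ and $\rho_2(d_2)=0$. Both maps have characteristic polynomial $t^2$, and each one has a stable lattice ($\mathbb Z\tfrac{d_1}2+\mathbb Zd_2$ for $\rho_1$, and $F$ for $\rho_2$). But $\rho_1\rho_2(d_1)=\tfrac12d_1$, so no lattice is stable under both.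

The way past this point has three parts. Instead of computing the forced kernel by a limit, we ask whether a stable lattice *exists*. Over a valuation ring $O$, a lattice in $k^e$ is $gO^e$ for an invertible matrix $g$, so existence of a stable lattice is a first-order statement about the pair $(k,O)$. Next, we choose $k$ so that its theory is decidable and its elements are algebraic numbers that a computer can name. Finally, we pass from the kernel over $k$ to its rational hull and repeat. This gives the following results.

**Theorem A.** There is an algorithm which, given a finite $\mathcal I=\{(\tau_1,\tau_1'),\dots,(\tau_n,\tau_n')\}$, decides whether an Abelian group semi-unifier of $\mathcal I$ exists.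

By the reduction mentioned at the start, type inference for ML with dimension-polymorphic recursion and integral exponents is then decidable as well.

**Theorem B.** If $\mathcal I$ has a semi-unifier, then one can compute a semi-unifier $S_*$ such that for every semi-unifier $S$ there is a substitution $T$ with $S(v)=_DT(S_*(v))$ for every variable $v$ of $\mathcal I$. This $T$ is uniquely determined on the variables occurring in the $S_*(v)$.

**Theorem C.** Let $\mathsf T=\mathbb Z[p^{-1}:p\in\Pi]\neq\mathbb Q$, with $\Pi$ a decidable set of primes. Theorems A and B hold with exponents in $\mathsf T$ instead of $\mathbb Z$ ($\mathsf T$-modules replacing Abelian groups).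

## 3. Lattices modulo a closed subspace

This section isolates the forced kernel $K_0$ and shows that, once it is known, the enlargement chain of Section 2 stops and decides the problem. We shall need the same notions over $\mathbb Z$ and over local rings, so fix a principal ideal domain $\mathcal O$, not a field, with fraction field $k\supseteq\mathbb Q$. Put $E_k=E\otimes k$ and $\Gamma_{i,k}=\Gamma_i\otimes k$. Closed subsets of $E_k$, and the maps $\rho_i:A_i\to E_k/X$ for a closed subspace $X$, are defined as before, with $\Gamma_{i,k}$ in place of $\Gamma_i$.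

**Definition (lattice, admissible, stable).** A lattice in a finite-dimensional $k$-space is a f.g. $\mathcal O$-submodule spanning it. An $\mathcal O$-submodule $M\subseteq E_k$ is admissible if $M=L+X$ with $L$ a lattice in $E_k$ and $X$ a $k$-subspace. For a closed subspace $X$, a lattice $\Lambda\subseteq E_k/X$ is stable if $\rho_i(\Lambda\cap A_i)\subseteq\Lambda$ for all $i$.

For example, over $\mathbb Z$ the module $\mathbb Zd_1+\mathbb Qd_2\subseteq\mathbb Q^2$ is admissible and $\mathbb Z[\tfrac12]d\subseteq\mathbb Qd$ is not: it is not f.g., so a decomposition $L+X$ would need $X=\mathbb Qd$.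

**Lemma 3.1.**

(a) Let $M=L+X$ be admissible. Then $X$ is the largest $k$-subspace contained in $M$; we write $X=\operatorname{div}M$. The quotient $M/X$ is a lattice in $E_k/X$ and contains no nonzero $k$-subspace. Conversely, the preimage in $E_k$ of a lattice of $E_k/X$ is admissible with $\operatorname{div}=X$.

(b) If $M$ is admissible and closed, then $\operatorname{div}M$ is closed. If $M$ is admissible and $X=\operatorname{div}M$ is closed, then $M$ is closed iff $M/X$ is stable.

(c) If $M$ is admissible and closed and $s\in k^\times$, then $sM$ is admissible and closed with the same $\operatorname{div}$. Any given f.g. submodule of $E_k$ lies in some $sM$.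

(d) If $M_1,M_2$ are admissible and closed with $X_j=\operatorname{div}M_j$, then $M_1\cap M_2$ is admissible and closed with $\operatorname{div}(M_1\cap M_2)=X_1\cap X_2$.

*Proof.* (a) $M/X$ is the image of $L$, so it is f.g. and spans $E_k/X$: it is a lattice, and free. Let $\pi$ be a prime of $\mathcal O$. If $M/X\cong\mathcal O^m$ contains a $k$-subspace $Y$ and $u\in Y$, then $\pi^{-n}u\in Y\subseteq M/X$ for all $n$, so $u\in\bigcap_n\pi^n(M/X)=0$. Hence $Y=0$. A $k$-subspace of $M$ has zero image in $M/X$, so it lies in $X$. Conversely, given a lattice of $E_k/X$, lift its generators and add a lattice of $X$. This gives a lattice $L$ of $E_k$, and the preimage is $L+X$.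

(b) Let $x\in X=\operatorname{div}M$ and $(x,y)\in\Gamma_{i,k}$. For all $s\in k$ we have $(sx,sy)\in\Gamma_{i,k}$ and $sx\in X\subseteq M$, so $sy\in M$. Thus $ky+X\subseteq M$, and $y\in X$ by maximality. For the second claim, $M$ is the full preimage of $\Lambda=M/X$. If $M$ is closed and $\bar x\in\Lambda\cap A_i$ with $(x,y)\in\Gamma_{i,k}$, then $x\in M$, so $y\in M$ and $\rho_i(\bar x)=\bar y\in\Lambda$. If $\Lambda$ is stable and $(x,y)\in\Gamma_{i,k}$ with $x\in M$, then $\bar x\in\Lambda\cap A_i$, so $\bar y\in\Lambda$ and $y\in M$.

(c) $sM=sL+X$. If $(x,y)\in\Gamma_{i,k}$ and $x\in sM$, then $(s^{-1}x,s^{-1}y)\in\Gamma_{i,k}$ and $s^{-1}x\in M$, so $s^{-1}y\in M$. The generators of a f.g. submodule are $k$-combinations of generators of $L$; with a common denominator $t$ the submodule lies in $t^{-1}L\subseteq t^{-1}M$.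

(d) Closedness is clear. Write $M_j=L_j+X_j$. The quotient $(M_1\cap M_2)/(X_1\cap X_2)$ embeds in $M_1/X_1\oplus M_2/X_2$, so it is f.g. By a common denominator $sL_1\subseteq L_2$ for some nonzero $s\in\mathcal O$, so $L_1\cap L_2$ contains $sL_1$ and is a lattice. Let $L$ be generated by $L_1\cap L_2$ and lifts of generators of the quotient. Then $L$ is a lattice and $M_1\cap M_2=L+(X_1\cap X_2)$. $\square$

**Definition (good).** A subspace $X\subseteq E_k$ is $\mathcal O$-good if $X=\operatorname{div}M$ for some admissible closed $M$. By (a) and (b) this means: $X$ is closed and $E_k/X$ contains a stable lattice.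

In Example 2.3 the subspace $0$ is not $\mathbb Z$-good, and $E$ is the only $\mathbb Z$-good subspace. Over $\mathbb Z_{(3)}$, however, $0$ is good, because $\tfrac12\in\mathbb Z_{(3)}$ and $\mathbb Z_{(3)}d$ is stable.

The whole space $E_k$ is always good. By (d), good subspaces are closed under intersection, so among the good subspaces containing a given subspace, one of minimal dimension is contained in all the others. Thus there is a least good subspace containing any given subspace. Let $K_0\subseteq E$ be the least $\mathbb Z$-good subspace.

**Proposition 3.2.** Suppose the shapes in $\mathcal I$ match. Then $\mathcal I$ has a semi-unifier iff there is an admissible closed $\mathbb Z$-module $M$ with $F\subseteq M\subseteq E$ and $M\cap P_{\mathbb Q}=P$. Call such an $M$ a *solution*.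

*Proof.* Given a semi-unifier, take $M$ and $S_{\mathbb Q}$ from Lemma 1.3, and $X=\ker S_{\mathbb Q}$. Only admissibility remains. Since $M/X$ is f.g., $M=L'+X$ with $L'$ f.g. Hence $M=(L'+F)+X$, and $L'+F$ is f.g. and spans $E$. Note that $\operatorname{div}M=\ker S_{\mathbb Q}$.

Conversely, let $M$ be a solution, $X=\operatorname{div}M$ and $G=M/X$. By Lemma 3.1, $X$ is closed and $G$ is f.g. and stable. Clearly $\bar F\subseteq G$. If $x\in P_{\mathbb Q}$ and $\bar x\in G$, then $x\in M$, so $x\in P$: this is (2). Apply Lemma 1.4. $\square$

**Proposition 3.3.** Let $M_*$ be the least closed $\mathbb Z$-submodule of $E$ containing $F+K_0$. Then $M_*$ is admissible with $\operatorname{div}M_*=K_0$. For every solution $M$ we have $K_0\subseteq\operatorname{div}M$ and $M_*\subseteq M$. A solution exists iff $M_*\cap P_{\mathbb Q}=P$, and then $M_*$ is one. Given $K_0$, the module $M_*$ is computable and this condition is decidable.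

*Proof.*

**Step 1: $M_*$ is admissible.** It exists, since intersections of closed submodules are closed. As $K_0$ is good, (c) gives an admissible closed $M^\circ\supseteq F$ with $\operatorname{div}M^\circ=K_0$. So $F+K_0\subseteq M_*\subseteq M^\circ$, and $M_*/K_0\subseteq M^\circ/K_0$ is f.g. It spans $E/K_0$ because it contains $\bar F$. By (a), $M_*$ is admissible with $\operatorname{div}M_*=K_0$.

**Step 2: $M_*$ is the smallest candidate.** For a solution $M$, $\operatorname{div}M$ is $\mathbb Z$-good, so $K_0\subseteq\operatorname{div}M$. Hence $F+K_0\subseteq M$ and $M_*\subseteq M$. If a solution $M$ exists, then $P\subseteq M_*\cap P_{\mathbb Q}\subseteq M\cap P_{\mathbb Q}=P$. Conversely, if $M_*\cap P_{\mathbb Q}=P$, then $M_*$ satisfies all requirements of a solution.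

**Step 3: compute $M_*$ by the chain of Section 2, now modulo $K_0$.** The subspace $K_0$ is closed, so the $\rho_i$ on $E/K_0$ are defined. Put $\Lambda_0=\bar F$ and $\Lambda_{j+1}=\Lambda_j+\sum_i\rho_i(\Lambda_j\cap A_i)$. By induction $\Lambda_j\subseteq M_*/K_0$, because $M_*/K_0$ is stable. Since $M_*/K_0$ is a f.g. group, the chain stops. Its last term is stable, so its preimage is closed and contains $F+K_0$, hence contains $M_*$. So the last term is $M_*/K_0$.

**Step 4: test the condition.** We claim that $M_*\cap P_{\mathbb Q}=P$ iff $K_0\cap P_{\mathbb Q}=0$ and $(M_*/K_0)\cap\overline{P_{\mathbb Q}}=\overline P$. If $M_*\cap P_{\mathbb Q}=P$, then $K_0\cap P_{\mathbb Q}$ is a $\mathbb Q$-space inside $P$, so it is $0$; and $x\in P_{\mathbb Q}$ with $\bar x\in M_*/K_0$ gives $x\in M_*\cap P_{\mathbb Q}=P$. Conversely, let $x\in M_*\cap P_{\mathbb Q}$. Then $\bar x=\bar c$ with $c\in P$, so $x-c\in K_0\cap P_{\mathbb Q}=0$ and $x\in P$. Both conditions on the right are tested by the linear algebra of Section 1.2. $\square$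

It remains to compute $K_0$.

## 4. From the integers to finitely many primes

For a prime $p$ let $k_p$ be the field of elements of $\mathbb Q_p$ that are algebraic over $\mathbb Q$, and $O_p=k_p\cap\mathbb Z_p$. The $p$-adic valuation restricts to $k_p$ with value group $\mathbb Z$ and $v(p)=1$. So $O_p$ is a discrete valuation ring with uniformizer $p$ and fraction field $k_p=O_p[1/p]$, and $O_p\cap\mathbb Q=\mathbb Z_{(p)}$. For instance, the root $\lambda$ of $2t^2+t+1$ in Example 2.4 lies in $O_2$, and $\mu\in k_2\setminus O_2$. The purpose of this section is to test $\mathbb Z$-goodness over finitely many of the rings $O_p$. We use two remarks on extension of scalars.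

**Lemma 4.1.** (i) Let $X\subseteq E$ be a closed rational subspace, $U=E/X$, and $k\supseteq\mathbb Q$ a field. Then $X_k=X\otimes k$ is closed in $E_k$, and its partial maps are $\rho_i\otimes k$ on $(A_i)_k=A_i\otimes k$.

(ii) Let $\mathcal O\subseteq\mathcal O'$ be principal ideal domains with fraction fields $k\subseteq k'$, $\Lambda$ an $\mathcal O$-lattice in a $k$-space $U$, and $A\subseteq U$ a subspace. Then $\mathcal O'\Lambda\cap A_{k'}=\mathcal O'(\Lambda\cap A)$ in $U_{k'}$.

*Proof.* (i) The space $\{(x,y)\in\Gamma_{i,k}:x\in X_k\}$ is the kernel of a linear map $\Gamma_{i,k}\to(E/X)_k$ defined over $\mathbb Q$, so it is spanned over $k$ by $\{(x,y)\in\Gamma_i:x\in X\}$. For these, $y\in X$. So $X_k$ is closed. The image of $\mathrm{pr}_1\Gamma_{i,k}$ in $U_k$ is $(A_i)_k$, and the induced map agrees with $\rho_i$ on the spanning set $A_i$.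

(ii) By Fact 1.2 there is an $\mathcal O$-basis $c_1,\dots,c_m$ of $\Lambda$ such that $c_1,\dots,c_s$ is a basis of $\Lambda\cap A$. As $\Lambda$ is a lattice, every $a\in A$ has a nonzero multiple in $\Lambda\cap A$. So $c_1,\dots,c_s$ is a $k$-basis of $A$, and $c_1,\dots,c_m$ one of $U$. An element $\sum_jz_jc_j$ with $z_j\in\mathcal O'$ lies in $A_{k'}$ iff $z_j=0$ for $j>s$. $\square$

For a closed rational subspace $X\subseteq E$ let $\bar F\subseteq U=E/X$ be the image of $F$, a lattice. Each $\bar F\cap A_i$ is f.g., so we can compute an integer $N(X)\ge1$ with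
$$\rho_i(\bar F\cap A_i)\subseteq N(X)^{-1}\bar F\qquad\text{for all }i,\tag{3}$$
a common denominator of the $\rho_i$-images of bases of the $\bar F\cap A_i$. If $N(X)=1$, then $\bar F$ is stable, as in Proposition 1.5.

**Proposition 4.2.** If $X$ is $\mathbb Z$-good, then $X_{k_p}$ is $O_p$-good for every prime $p$. Conversely, if $X$ is closed and $X_{k_p}$ is $O_p$-good for every $p\mid N(X)$, then $X$ is $\mathbb Z$-good.

*Proof.*

**Step 1: extend a stable $\mathbb Z$-lattice.** Let $\Lambda$ be a stable $\mathbb Z$-lattice in $U$. By Lemma 4.1(ii), $O_p\Lambda\cap(A_i)_{k_p}=O_p(\Lambda\cap A_i)$, and $\rho_i\otimes k_p$ maps this into $O_p\Lambda$. So $O_p\Lambda$ is a stable lattice in $U_{k_p}$, and $X_{k_p}$ is closed by Lemma 4.1(i).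

**Step 2: choose a stable local module at each prime.** Conversely, for $p\mid N(X)$ let $\Lambda_p'$ be a stable $O_p$-lattice in $U_{k_p}$, and put $\Lambda_p=\Lambda_p'\cap U$. For $p\nmid N(X)$ put $\Lambda_p=\mathbb Z_{(p)}\bar F$. We claim that $\rho_i(\Lambda_p\cap A_i)\subseteq\Lambda_p$ for every $p$. If $p\mid N(X)$, then $\rho_i$ maps $A_i$ into $U$, and $\rho_i\otimes k_p$ maps $\Lambda'_p\cap(A_i)_{k_p}$ into $\Lambda_p'$; so the image lies in $\Lambda_p'\cap U$. If $p\nmid N(X)$, then $\mathbb Z_{(p)}\bar F\cap A_i=\mathbb Z_{(p)}(\bar F\cap A_i)$ by Lemma 4.1(ii). By (3) this is mapped into $N(X)^{-1}\mathbb Z_{(p)}\bar F=\mathbb Z_{(p)}\bar F$, as $N(X)$ is a unit of $\mathbb Z_{(p)}$.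

**Step 3: intersect.** Let $\Lambda=\bigcap_p\Lambda_p$. An element of $\Lambda\cap A_i$ lies in $\Lambda_p\cap A_i$ for every $p$, so its image lies in every $\Lambda_p$. Thus $\rho_i(\Lambda\cap A_i)\subseteq\Lambda$.

**Step 4: the intersection is a lattice.** Any two lattices in $U_{k_p}$ contain each other up to a power of $p$, since every element of $k_p$ times a high power of $p$ lies in $O_p$. So there is $n$, common to the finitely many $p\mid N(X)$, with $p^nO_p\bar F\subseteq\Lambda_p'\subseteq p^{-n}O_p\bar F$. In coordinates with respect to a $\mathbb Z$-basis of $\bar F$ we see that $O_p\bar F\cap U=\mathbb Z_{(p)}\bar F$, because $O_p\cap\mathbb Q=\mathbb Z_{(p)}$. Hence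
$$p^n\mathbb Z_{(p)}\bar F\subseteq\Lambda_p\subseteq p^{-n}\mathbb Z_{(p)}\bar F\qquad(p\mid N(X)).$$
For $p\mid N(X)$ we have $N(X)^n\in p^n\mathbb Z$ and $p^{-n}\in N(X)^{-n}\mathbb Z$. For $p\nmid N(X)$ the number $N(X)$ is a unit of $\mathbb Z_{(p)}$. So for all $p$,
$$N(X)^n\mathbb Z_{(p)}\bar F\subseteq\Lambda_p\subseteq N(X)^{-n}\mathbb Z_{(p)}\bar F .$$
Since $\bigcap_p\mathbb Z_{(p)}=\mathbb Z$, coordinates give $\bigcap_p\mathbb Z_{(p)}\bar F=\bar F$. Intersecting over all $p$, we get $N(X)^n\bar F\subseteq\Lambda\subseteq N(X)^{-n}\bar F$. So $\Lambda$ is f.g. and spans $U$: a stable lattice. $\square$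

## 5. A first-order question over a $p$-adically closed field

Fix a prime $p$ and a rational subspace $K\subseteq E$. We now compute the dimension of the least $O_p$-good subspace $D$ containing $K_{k_p}$, and then the rational hull of $D$.

### 5.1 The theory of $(k_p,O_p)$ is decidable

Let $\mathrm{pCF}_p$ be the following theory of pairs $(k,O)$, in the language of rings with a unary predicate for $O$:

- $k$ is a field of characteristic $0$, and $O$ is a subring containing $x$ or $x^{-1}$ for every $x\in k^\times$;
- $p\notin O^\times$, and every element of $O$ is congruent modulo $pO$ to one of $0,\dots,p-1$;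
- Hensel's lemma holds: for each degree, one axiom saying that for a polynomial $f$ over $O$ and $a\in O$ with $f(a)\in pO$, $f'(a)\notin pO$, there is $b\in a+pO$ with $f(b)=0$;
- for each $m\ge1$: for every $x\in k^\times$ there are $y\in k^\times$ and $0\le j<m$ with $xy^{-m}p^{-j}\in O^\times$.

By the first axiom $O$ is a valuation ring, hence local. By the second, $pO$ is its maximal ideal: integers prime to $p$ are units, so an element congruent to $j\neq0$ is a unit. Thus the residue field is $\mathbb F_p$ and $v(p)$ is the least positive value. The last axioms say that the value group is a $\mathbb Z$-group, i.e. elementarily equivalent to $(\mathbb Z,+,<)$. We use one external theorem.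

**Theorem 5.1 (Ax–Kochen, *Diophantine problems over local fields II*, Amer. J. Math. 87 (1965); Ershov 1965).** $\mathrm{pCF}_p$ is complete.

The pair $(k_p,O_p)$ is a model. For the second group of axioms: if $x\in O_p$, then $x-j\in p\mathbb Z_p$ for some $0\le j<p$, and $(x-j)/p\in k_p\cap\mathbb Z_p=O_p$. For Hensel's lemma: a simple Hensel root in $\mathbb Z_p$ of a polynomial over $O_p$ is algebraic over $k_p$, hence over $\mathbb Q$, so it lies in $O_p$. For the last group: write $v(x)=qm+j$ with $0\le j<m$ and take $y=p^q$. (The pair $(\mathbb Q,\mathbb Z_{(2)})$, by contrast, is not a model for $p=2$: $2t^2+t+1$ has the simple root $1$ modulo $2$ but no rational root.)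

The axioms are recursive uniformly in $p$. Given $p$ and a sentence $\varphi$, enumerate the consequences of $\mathrm{pCF}_p$ until $\varphi$ or $\neg\varphi$ appears. By completeness one of them does, and since $(k_p,O_p)$ is a model, the one that appears is true there. So $\mathrm{Th}(k_p,O_p)$ is decidable, uniformly in $p$.

### 5.2 The dimension of $D$

Write $k=k_p$, $O=O_p$, $e=\dim E$, $E=\mathbb Q^e$. Choose integer generators of $\Gamma_i$, and let $\alpha_i,\beta_i$ be the integer $e\times m_i$ matrices whose columns are their first and second components. So $\Gamma_{i,k}=\{(\alpha_ic,\beta_ic):c\in k^{m_i}\}$. For $0\le r\le e$ and $X\in k^{e\times r}$ let $\gamma_r(X)$ be the statement: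

> $X$ has rank $r$; its column space contains the given basis of $K$; and there is $g\in k^{e\times e}$ with $\det g\ne0$ such that for all $i$ and all $c\in k^{m_i}$: if $\alpha_ic\in gO^e+Xk^r$, then $\beta_ic\in gO^e+Xk^r$.

This is a first-order formula. Rank $r$ means that some $r\times r$ minor is nonzero. "$z\in gO^e+Xk^r$" abbreviates $\exists y\in O^e\,\exists w\in k^r\;z=gy+Xw$. The basis of $K$ can be taken integral.

**Lemma 5.2.** $\gamma_r(X)$ holds iff the column space $Xk^r$ is an $r$-dimensional $O$-good subspace containing $K_k$. Consequently $\dim D$ is the least $r$ with $(k,O)\models\exists X\,\gamma_r(X)$, and it is computable. For this $r$, $\gamma_r(X)$ holds iff the columns of $X$ form a basis of $D$. Moreover $K_k$ is $O$-good iff $\dim D=\dim K$.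

*Proof.* A lattice in $k^e$ is f.g. and torsion-free over $O$, hence free of rank $e$. So the lattices are exactly the $gO^e$ with $\det g\ne0$, and the admissible modules with $\operatorname{div}=Xk^r$ are exactly the $gO^e+Xk^r$, by Lemma 3.1(a). The last clause of $\gamma_r$ says that this module is closed. This proves the first claim. Every $O$-good subspace containing $K_k$ contains $D$, which gives the formula for $\dim D$; test $r=0,1,\dots,e$ by Section 5.1 ($r=e$ always succeeds). A good subspace containing $K_k$ of dimension $\dim D$ contains $D$, so it equals $D$. Finally, $K_k$ is good iff $D=K_k$. $\square$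

### 5.3 The rational hull of $D$

By Example 2.4, $D$ need not be rational. This is where it matters that $k_p$ consists of algebraic numbers.

**Lemma 5.3.** One can compute the least rational subspace $h(D)\subseteq E$ with $D\subseteq h(D)_k$.

*Proof.*

**Step 1: find a description of $D$ by search.** Let $r=\dim D$. A basis of $D$ has finitely many entries in $k_p$. By the primitive element theorem they lie in a field $\mathbb Q(\theta)$ with $\theta\in k_p$. So there are a monic irreducible $q\in\mathbb Q[t]$ with $q(\theta)=0$ and an $e\times r$ matrix $Y(t)$ over $\mathbb Q[t]$, with entries of degree $<\deg q$, such that the columns of $Y(\theta)$ form a basis of $D$. Enumerate all pairs $(q,Y)$ with $q$ monic irreducible and $Y$ as described, and for each decide the sentence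
$$\exists\theta\,\bigl(q(\theta)=0\ \wedge\ \gamma_r(Y(\theta))\bigr)$$
in $(k_p,O_p)$; rational constants are removed by clearing denominators. The search succeeds, and for every witness $\theta$ the columns of $Y(\theta)$ form a basis of $D$ by Lemma 5.2.

**Step 2: read off the hull.** Let $\theta$ be a witness, and write the $l$-th column of $Y$ as $\sum_{s<\deg q}t^sv_{l,s}$ with $v_{l,s}\in\mathbb Q^e$. Let $H\subseteq\mathbb Q^e$ be a subspace. The space $H_k$ is cut out by the rational functionals $f$ vanishing on $H$. For such $f$,
$$f\Bigl(\sum_s\theta^sv_{l,s}\Bigr)=\sum_s\theta^sf(v_{l,s})$$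
vanishes iff all $f(v_{l,s})$ vanish, because $1,\theta,\dots,\theta^{\deg q-1}$ are linearly independent over $\mathbb Q$. So $D\subseteq H_k$ iff $f(v_{l,s})=0$ for all $l,s$ and all such $f$, that is, iff all $v_{l,s}\in H$. Hence $h(D)$ is the $\mathbb Q$-span of the $v_{l,s}$. $\square$

## 6. Computing $K_0$ and the proof of Theorem A

**Algorithm.**

1. Check shapes; if some differ, answer "no". Set $K:=0\subseteq E$.
2. Replace $K$ by the least closed rational subspace containing it, using (1).
3. Compute $N(K)$. For each prime $p\mid N(K)$ decide by Lemma 5.2 whether $K_{k_p}$ is $O_p$-good. If all are, go to 4. Otherwise pick a failing $p$, let $D$ be the least $O_p$-good subspace containing $K_{k_p}$, compute $h(D)$ by Lemma 5.3, set $K:=h(D)$, and go to 2.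
4. Compute $M_*$ from $K$ as in Proposition 3.3. Answer "yes" iff $M_*\cap P_{\mathbb Q}=P$.

*Proof of Theorem A.*

**Step 1: $K\subseteq K_0$ at all times.** This holds at the start. Step 2 of the algorithm preserves it, since $K_0$ is closed (Lemma 3.1(b)). In step 3, $(K_0)_{k_p}$ is $O_p$-good by Proposition 4.2 and contains $K_{k_p}$. So $D\subseteq(K_0)_{k_p}$, and $h(D)\subseteq K_0$ because $h(D)$ is the least rational subspace whose extension contains $D$.

**Step 2: termination.** In a failing step 3, $h(D)_{k_p}\supseteq D\supsetneq K_{k_p}$, hence $h(D)\supsetneq K$. Step 2 never shrinks $K$. So step 3 fails at most $e=\dim E$ times, and each single step terminates.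

**Step 3: correctness.** On reaching step 4, $K$ is closed and $K_{k_p}$ is $O_p$-good for all $p\mid N(K)$. By Proposition 4.2, $K$ is $\mathbb Z$-good. Since $K\subseteq K_0$ and $K_0$ is the least $\mathbb Z$-good subspace, $K=K_0$. By Propositions 3.2 and 3.3 the answer is correct. $\blacksquare$

**Example 6.1 (Example 2.1 again).** $K=0$ is closed and $N(0)=2$. At $p=2$ the lattice $O_2d_1+O_2\tfrac{d_2}2$ is stable, so $K_0=0$. The chain of Proposition 3.3 gives $M_*=\mathbb Zd_1+\mathbb Z\tfrac{d_2}2$, and the answer is "yes".

**Example 6.2 ($\{d^2\le_Dd,\ d\le_DM\}$).** $K=0$ is closed: $\rho_1(d)=\tfrac12d$, $\rho_1(M)=M$, $\rho_2(d)=\rho_2(M)=M$ on $E=\mathbb Q^2$, so $N(0)=2$. Let $X$ be $O_2$-good, with stable lattice $\Lambda\subseteq E_k/X$. Some nonzero multiple $s\bar d$ lies in $\Lambda$, and applying $\rho_1$ repeatedly, $2^{-j}s\bar d\in\Lambda$ for all $j$. So $k\bar d\subseteq\Lambda$, and $\bar d=0$ by Lemma 3.1(a). Hence $d\in X$, and closedness under $\Gamma_2$ gives $M\in X$. So $D=E_k$, $K:=E$, and $M_*=E$. Since $E\cap P_{\mathbb Q}=P_{\mathbb Q}\ne P$, the answer is "no".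

**Example 6.3 (Example 2.4 again).** $K=0$ is closed and $N(0)=2$. Over $k_2$ the closed subspaces are the $\rho$-invariant ones: $0,\ell_\lambda,\ell_\mu,E_k$. The subspace $0$ is not $O_2$-good, since $\det\rho=\tfrac12\notin O_2$. The line $\ell_\mu$ is $O_2$-good, since $\rho$ acts on $E_k/\ell_\mu$ by $\lambda\in O_2$. So $D=\ell_\mu$. It is not spanned by a rational vector, so $h(D)=E$. Then $K=E=K_0$, and $d_1,d_2$ must be $1$.

## 7. The most general semi-unifier

*Proof of Theorem B.* Suppose a semi-unifier exists. By Propositions 3.2 and 3.3, $M_*$ is a solution, and $K_0$ and $M_*$ are computable by Section 6.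

**Step 1: construct $S_*$.** Apply Lemma 1.4 to $X=K_0$ and $G_*=M_*/K_0$. It gives a semi-unifier $S_*:F\to G_*\cong\mathbb Z^{W_*}\oplus P$ with fresh variables $W_*$. It is computable: $G_*\cap\overline{P_{\mathbb Q}}=\overline P$, and a basis of a complement of this direct summand is found by normal forms.

**Step 2: factor an arbitrary $S$ through $S_*$.** Let $S$ be a semi-unifier, and let $G$, $S_{\mathbb Q}$ and $M=S_{\mathbb Q}^{-1}(G)$ be as in Lemma 1.3. By the proof of Proposition 3.2, $M$ is a solution with $\operatorname{div}M=\ker S_{\mathbb Q}$. By Proposition 3.3, $K_0\subseteq\ker S_{\mathbb Q}$ and $M_*\subseteq M$. So $S_{\mathbb Q}$ maps $M_*$ into $G$ and kills $K_0$. It induces $T:G_*\to G$ with $T\circ S_*=S$ on $F$. For $b\in B$ we have $T(b)=T(S_*(b))=S(b)=b$. So $T$ is given by a substitution.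

**Step 3: uniqueness.** Let $T,T'$ be substitutions with $TS_*=S=T'S_*$ on $V$. They agree on $S_*(F)$, because substitutions fix base dimensions. Since $S_*(F)$ spans $G_*\otimes\mathbb Q$, every $g\in G_*$ has $mg\in S_*(F)$ for some $m\ge1$. Then $mT(g)=mT'(g)$, and $T(g)=T'(g)$ because groups of dimensions are torsion-free. So $T$ is unique on $W_*$, which contains all variables occurring in the $S_*(v)$. $\blacksquare$

## 8. Exponents in a localization of $\mathbb Z$

*Proof of Theorem C.* Replace $\mathbb Z$ by $\mathsf T$: $F=\mathsf T^{V\cup B}$, $P=\mathsf T^B$, substitutions are $\mathsf T$-linear, and lattices over $\mathbb Z$ become $\mathsf T$-lattices. The spaces $E$ and $\Gamma_i$ are still rational. We go through the sections.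

**Step 1: Lemmas 1.3, 1.4 and Section 3.** These use only that $\mathbb Z$ is a principal ideal domain, not a field, with fraction field $\mathbb Q$. This holds for $\mathsf T\neq\mathbb Q$. In particular submodules of f.g. $\mathsf T$-modules are f.g. and ascending chains in them stop, and $P=\mathsf T^B$ contains no nonzero $\mathbb Q$-subspace. The last point gives $K_0\cap P_{\mathbb Q}=0$ in Proposition 3.3. It also gives injectivity of $S|_P$ in Lemma 1.4: if $\bar c=0$, then (2) puts $\mathbb Qc$ inside $P$.

**Step 2: Section 4.** Let $F_0=\mathbb Z^{V\cup B}$, with image $\bar F_0$ in $U=E/X$. So $\bar F=\mathsf T\bar F_0$ and $\bar F\cap A_i=\mathsf T(\bar F_0\cap A_i)$ by Lemma 4.1(ii). Hence an integer $N(X)$ computed from $\bar F_0$ satisfies (3) for $\bar F$. The statement of Proposition 4.2 becomes: if $X$ is $\mathsf T$-good, then $X_{k_p}$ is $O_p$-good for every $p\notin\Pi$; conversely, if $X$ is closed and $X_{k_p}$ is $O_p$-good for every $p\mid N(X)$ with $p\notin\Pi$, then $X$ is $\mathsf T$-good. For $p\notin\Pi$ we have $\mathsf T\subseteq\mathbb Z_{(p)}\subseteq O_p$, so Lemma 4.1(ii) applies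 with $\mathcal O=\mathsf T$ and $\mathcal O'=O_p$ or $\mathbb Z_{(p)}$. So Steps 1 and 2 of the proof go through for these primes. Put $\Lambda=\bigcap_{p\notin\Pi}\Lambda_p$. This is a $\mathsf T$-module with $\rho_i(\Lambda\cap A_i)\subseteq\Lambda$. As before, $N(X)^n\mathbb Z_{(p)}\bar F\subseteq\Lambda_p\subseteq N(X)^{-n}\mathbb Z_{(p)}\bar F$ for all $p\notin\Pi$. Since $\bigcap_{p\notin\Pi}\mathbb Z_{(p)}=\mathsf T$, we have $\bigcap_{p\notin\Pi}\mathbb Z_{(p)}\bar F=\bar F$. So $\Lambda$ lies between $N(X)^n\bar F$ and $N(X)^{-n}\bar F$ and is a $\mathsf T$-lattice.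

**Step 3: Sections 5 and 6.** Section 5 concerns only $\Gamma_i$, $K$ and $(k_p,O_p)$, and is unchanged (scale the generators of $\Gamma_i$ to be integral). In the algorithm, step 3 runs over the primes $p\mid N(K)$ with $p\notin\Pi$, a decidable condition.

**Step 4: effective linear algebra over $\mathsf T$.** Represent f.g. $\mathsf T$-submodules of $\mathbb Q^m$ as $\mathsf T\Lambda$ with $\Lambda$ a f.g. group. Sums and images under rational maps are computed on $\Lambda$. For a subspace $A$ we have $\mathsf T\Lambda\cap A=\mathsf T(\Lambda\cap A)$, by Lemma 4.1(ii) applied in the space $\mathbb Q\Lambda$ to $A\cap\mathbb Q\Lambda$. Finally, $\mathsf T\Lambda'\subseteq\mathsf T\Lambda$ iff the generators of $\Lambda'$ lie in $\mathbb Q\Lambda$ and have coordinates in $\mathsf T$ with respect to a basis of $\Lambda$, i.e. reduced denominators with prime factors only in $\Pi$. This is decidable. So Steps 3 and 4 of Proposition 3.3 are effective, and Theorem A holds over $\mathsf T$.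

**Step 5: Section 7.** The argument is unchanged, $\mathsf T$-modules of dimensions being torsion-free. For the computation of $S_*$, write $G_*=\mathsf T\Lambda$ and split $\Lambda=(\Lambda\cap\overline{P_{\mathbb Q}})\oplus C$ over $\mathbb Z$. Then $G_*=\mathsf T(\Lambda\cap\overline{P_{\mathbb Q}})\oplus\mathsf TC$, and the first summand is $G_*\cap\overline{P_{\mathbb Q}}=\overline P$. So a $\mathbb Z$-basis of $C$ serves as the set of fresh variables. $\blacksquare$
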